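# The definability spaces below the order of the integers

## 1. Spaces on $\mathbb Z$ that contain betweenness

Take a relation $R$ on $\mathbb Z$ that can be defined by a first-order formula from the order $<$. Some such $R$ are strong enough to define $<$ back, and some are not: from "$y=x+1$" one cannot. How many different strengths are there, and which ones?

**Definition (space, lattice).** A *definability space* on a countable universe $A$ is a set of relations on $A$ that contains every relation first-order definable (with equality, without parameters) from relations in the set. The *space of* $R$ is the set of all relations first-order definable from $R$; it is the smallest definability space containing $R$. We often write $R$ for the space of $R$. The *definability lattice* of a structure is the set of all definability spaces contained in its space, ordered by inclusion. The meet of two spaces is their intersection; the join is the smallest space that contains both.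

*Example.* Let $D_n(a,b)$ mean $|a-b|=n$. Then $D_2$ lies in the space of $D_1$: two numbers are at distance $2$ iff they are distinct and have a common $D_1$-neighbor.

We want the definability lattice of $\langle\mathbb Z,\{<\}\rangle$. One region of it is easy. Let
$$B(a,b,c)\equiv(a<b<c)\vee(a>b>c)\qquad(\text{Between}).$$

**Proposition 1.** Let $\mathcal R$ be a definability space contained in the space of $<$, with $B\in\mathcal R$. Then $\mathcal R$ is the space of $B$ or the space of $<$.

*Proof.* First we show that $B$ and two parameters recover the order up to reversal. Let $\theta(u,v,x,y)$ say: there is $w\notin\{u,v,x,y\}$ such that $B(p,w,q)$ fails for all $p,q\in\{u,v,x,y\}$, and $B(u,v,w)$ and $B(x,y,w)$ hold. The first condition says that $w$ is above all four points or below all four. If it is above, then $B(u,v,w)\wedge B(x,y,w)$ says $u<v$ and $x<y$; if it is below, it says $u>v$ and $x>y$. Since $\mathbb Z$ has no ends, $\theta(u,v,x,y)$ holds iff the pairs $(u,v)$ and $(x,y)$ point in the same direction. So for fixed $u\ne v$ the relation $\theta(u,v,\cdot,\cdot)$ is $<$ if $u<v$, and $>$ if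 $u>v$.

Let $P\in\mathcal R$ be defined from $<$ by $\varphi(\bar x)$, and let $\varphi_{uv}(\bar x)$ be the result of replacing every atomic formula $s<t$ in $\varphi$ by $\theta(u,v,s,t)$. This is a formula about $B$. If $u<v$, then $\varphi_{uv}(\bar x)\Leftrightarrow P(\bar x)$. If $u>v$, then $\varphi_{uv}(\bar x)$ says that $\varphi(\bar x)$ holds in $(\mathbb Z,>)$; since $z\mapsto -z$ is an isomorphism from $(\mathbb Z,>)$ to $(\mathbb Z,<)$, this means $P(-\bar x)$.

Suppose first that every $P\in\mathcal R$ satisfies $P(\bar x)\Leftrightarrow P(-\bar x)$. Then $P(\bar x)\Leftrightarrow\exists u\,\exists v\,(u\neq v\wedge\varphi_{uv}(\bar x))$, so every $P\in\mathcal R$ is definable from $B$, and $\mathcal R$ is the space of $B$.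

Suppose instead that some $P\in\mathcal R$ violates this equivalence. Then
$$u<v\iff u\ne v\wedge\forall\bar x\,\big(\varphi_{uv}(\bar x)\leftrightarrow P(\bar x)\big),$$
because for $u>v$ the left side of the biconditional is $P(-\bar x)$, which differs from $P(\bar x)$ for some $\bar x$. So $<$ is in $\mathcal R$, and $\mathcal R$ is the space of $<$. $\square$

What changes in general? Here we were handed a relation that determines the order up to one bit. A general $\mathcal R$ arrives with no known relation in it: we must find out what it contains before we can use anything.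

## 2. The list of spaces, and why automorphisms of $\mathbb Z$ do not suffice

Consider also Huntington's other two relations,
$$C(a,b,c)\equiv (a<b<c)\vee(b<c<a)\vee(c<a<b)\quad(\text{Cycle}),$$
$$S(a,b,c,d)\equiv\big(B(a,c,b)\wedge\neg B(a,d,b)\big)\vee\big(B(a,d,b)\wedge\neg B(a,c,b)\big)\quad(\text{Separation}),$$
and, for every integer $n\ge1$, the relations $+n$ (that is, $y=x+n$), $D_n$ and
$$E_n(a,b,c,d)\iff a-b=c-d=n\ \vee\ a-b=c-d=-n .$$
Write $'$ for the successor relation; it is $+1$.

**Convention on $S$.** We assert $S(a,b,c,d)$ only for four pairwise distinct points: "exactly one of $c,d$ lies between $a$ and $b$". The convention is forced if the four spaces of $<,B,C,S$ are to be different. Indeed, with coinciding arguments allowed, the displayed formula would give $S(a,b,c,a)\Leftrightarrow B(a,c,b)$, because $B(a,a,b)$ is false, and $S$ and $B$ would have the same space.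

All these relations are definable from $<$. Some inclusions can be checked by hand.

* $C$ defines $+1$: $y=x+1$ iff $y\ne x$ and no $z$ satisfies $C(x,z,y)$. If $y>x+1$, then $z=x+1$ satisfies it. If $y<x$, any $z>x$ does, since $y<x<z$. If $y=x+1$, none of $x<z<y$, $z<y<x$, $y<x<z$ can hold.
* $S$ defines $D_1$: $x\ne y$ are adjacent iff no $z,w$ satisfy $S(x,y,z,w)$.
* $+n$ defines $E_n$, and $E_n$ defines $D_n$, since $D_n(a,b)\Leftrightarrow E_n(a,b,a,b)$.

Semenov and Soprunov's theorem says that the definability lattice of $\langle\mathbb Z,\{'\}\rangle$ consists exactly of the spaces of $=$, $+n$, $D_n$, $E_n$. So the lattice of $\langle\mathbb Z,\{<\}\rangle$ contains these and $<,B,C,S$. The paper "Definability Lattices For Very Weak Arithmetics. Open Problems And Recent Advances" asks: is there anything else? The answer is no. The proof below does not use the theorem of Semenov and Soprunov; it reproves it.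

**Theorem 2.** Let $\mathcal R$ be a definability space contained in the space of $\langle\mathbb Z,<\rangle$. Then $\mathcal R$ is the space of one of $<,B,C,S,=,+n,D_n,E_n$ $(n\ge1)$. More precisely:

* (Dichotomy) Either $S\in\mathcal R$, and then $\mathcal R$ is the space of $<$, $B$, $C$ or $S$; or $S\notin\mathcal R$, and then $\mathcal R$ is the space of $=$, $+n$, $D_n$ or $E_n$ for some $n$.
* (Lattice) These spaces are pairwise distinct. Order the symbols $D<E<+$ and write $X_m$ for $D_m,E_m,+m$. The inclusions are: $=$ is the bottom; $X_m\subseteq Y_n$ iff $X\le Y$ and $n\mid m$; $S\subset B,C\subset{<}$ with $B,C$ incomparable; $X_m\subseteq C$ and $X_m\subseteq{<}$ always; $X_m\subseteq S$ iff $X_m\subseteq B$ iff $X\in\{D,E\}$; no $X_m$ contains $S$. Hence, for example, $X_m\vee Y_n=\max(X,Y)_{\gcd(m,n)}$, $X_m\wedge Y_n=\min(X,Y)_{\mathrm{lcm}(m,n)}$, $B\wedge C=S$, $B\vee C={<}$, $S\vee{+m}=C$, $B\vee{+m}={<}$, $S\wedge{+m}=B\wedge{+m}=E_m$.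

**Corollary 3.**

1. If a relation $R$ is first-order definable from $<$ on $\mathbb Z$ but not from $'$, then $S$ is definable from $R$, and $R$ generates exactly the space of $S$, $B$, $C$ or $<$.
2. The definability spaces contained in that of $'$ are exactly those of $=,+n,D_n,E_n$ (the theorem of Semenov and Soprunov).

*Theorem 2 implies Corollary 3.* For 1: by Theorem 2 the space of $R$ is one on the list, and $=,+n,D_n,E_n$ are all definable from $'={+1}$, so it is the space of $S,B,C$ or $<$; each of these contains $S$. For 2: the spaces of $=,+n,D_n,E_n$ lie in the space of $+1$, and the others contain $S$, which $+1$ does not define. $\square$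

**A first attempt.** It is natural to attach to $\mathcal R$ the group of permutations of $\mathbb Z$ that preserve it, and to classify groups. This fails at once. Since $C$ defines $+1$, every automorphism of $(\mathbb Z,C)$ is a translation, so
$$\mathrm{Aut}(\mathbb Z,<)=\mathrm{Aut}(\mathbb Z,C)=\mathrm{Aut}(\mathbb Z,+1)=\{\text{translations}\}.$$
In the same way $S$, $B$, $E_1$ and $D_1$ all define $D_1$ and are preserved by translations and reflections, so these four have the same group. Seven different spaces share two groups. What breaks is the passage from "invariant" to "definable": $\mathbb Z$ is too small to have automorphisms that realize what first-order formulas cannot see. For instance, first-order formulas about $+1$ cannot express the order of two points that are very far apart, but no automorphism of $(\mathbb Z,+1)$ reverses such a pair. The remedy is to replace $\mathbb Z$ by an elementarily equivalent order in which "very far" becomes "infinitely far".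

**Textbook facts and the cited theorem.**

* (Langford.) The theory of nonempty discrete linear orders without endpoints is complete and has quantifier elimination (QE) in the language of $<$, successor and predecessor.
* A countable $\omega$-saturated structure is homogeneous: tuples with equal types are conjugate under automorphisms. (If $\bar x,\bar y$ have equal types and $a$ is a further point, the type of $a$ over $\bar x$, rewritten over $\bar y$, is finitely satisfiable, hence realized; go back and forth.) Moreover, every finitely satisfiable set of formulas in finitely many variables over finitely many parameters is realized: extend it to a complete type and realize one variable at a time.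
* **Theorem F** (Frasnay 1965; Cameron, *Transitivity of permutation groups on unordered sets*, Math. Z. 148 (1976)). The closed subgroups of $\mathrm{Sym}(\mathbb Q)$ containing $\mathrm{Aut}(\mathbb Q,<)$ are exactly $\mathrm{Aut}(\mathbb Q,X)$ for $X\in\{<,B,C,S,=\}$.

Here a subgroup $G$ of $\mathrm{Sym}(A)$ is *closed* if it contains every permutation $\tau$ such that for each finite $X\subseteq A$ some $g\in G$ agrees with $\tau$ on $X$. Every automorphism group is closed.

## 3. The model $\mathbb Q\times\mathbb Z$

Let $M=\mathbb Q\times\mathbb Z$ with the lexicographic order: a copy of $\mathbb Z$ at every rational. It is a discrete order without endpoints, so $(M,<)\equiv(\mathbb Z,<)$.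

**Definition (chain, spread).** For $x=(q,k)$ put $x+c=(q,k+c)$. The sets $\{q\}\times\mathbb Z$ are called *chains*. Write $x\sim y$ for "same chain"; then the integer $y-x$ is defined. For $x\not\sim y$ the distance is infinite. A tuple is *spread* if its entries lie in pairwise different chains.

*Example.* $((0,5),(1,5),(2,-7))$ is spread; $((0,5),(0,6))$ is not.

**(F1)** *If two finite tuples of $M$ have the same order and the same (finite or infinite) mutual distances, they are conjugate under $\mathrm{Aut}(M,<)$. Independent translations of the chains belong to $\mathrm{Aut}(M,<)$.* The second claim is clear. For the first, the chains met by the two tuples correspond in increasing order; extend this finite partial map to some $h\in\mathrm{Aut}(\mathbb Q,<)$, apply $(q,k)\mapsto(hq,k)$, and then translate the finitely many chains concerned. Equal distances make the translations consistent.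

**(F2)** *An infinite subset of $M$ definable in $(M,<)$ with parameters meets infinitely many chains.* By QE a set definable over $x_1,\dots,x_k$ is a Boolean combination of conditions $y<x_i+c$ and $y=x_i+c$, hence a finite union of intervals with endpoints among $x_i+c$ and $\pm\infty$. An interval with both endpoints in one chain is finite. Any other nonempty interval contains all chains strictly between two given ones, or all chains above or below a given one, or everything; so it meets infinitely many chains.

In particular a single chain is not definable, even with parameters. This will matter: $\sim$ is not a first-order relation.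

**(F3)** *$(M,<)$ is $\omega$-saturated.* By QE a complete type of $y$ over $x_1,\dots,x_k$ is given by the conditions $y\ge x_i+c$ that it contains. If for some $i$ it contains some of these but not all $(c\in\mathbb Z)$, then it says $y=x_i+c$ for some $c$, and $x_i+c$ realizes it. Otherwise it says, for each $i$, that $y$ is infinitely far above $x_i$ or infinitely far below $x_i$. If it puts $y$ above $x_i$ and below $x_j$, finite satisfiability gives $x_i+c<x_j-c$ for all $c$, so the chain of $x_i$ is below the chain of $x_j$ and different from it. As $\mathbb Q$ is dense without endpoints, there is a chain above all chains of the first kind and below all of the second; any point in it realizes the type.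

## 4. Spaces correspond to groups on $M$

Let $\mathcal R$ be a definability space contained in the space of $<$. Each $P\in\mathcal R$ is defined by a $<$-formula; let $P^M$ be what the formula defines in $M$. Since $M\equiv\mathbb Z$, the choice of formula does not matter. Let $\mathcal R^M$ be the set of all $P^M$, and
$$G=G(\mathcal R):=\mathrm{Aut}(M,\mathcal R^M)\ \ge\ \mathrm{Aut}(M,<).$$
An $\mathcal R$-formula is a formula with symbols for the members of $\mathcal R$; each translates into a $<$-formula. So a finitely satisfiable set of $\mathcal R$-formulas over a finite set is realized, by (F3): the countable structure $(M,\mathcal R^M)$ is $\omega$-saturated. Write $\mathrm{tp}$ for $\mathcal R$-type. By homogeneity, *finite tuples of $M$ with equal $\mathrm{tp}$ are $G$-conjugate*. Also $G$ is closed.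

**Lemma 4.** A relation $P$ in the space of $<$ lies in $\mathcal R$ iff $P^M$ is $G$-invariant. Hence $\mathcal R\subseteq\mathcal R'\iff G(\mathcal R')\le G(\mathcal R)$. If $P$ is in the space of $<$ and $G(\mathcal R)=\mathrm{Aut}(M,P^M)$, then $\mathcal R$ is the space of $P$.

*Proof.* "Only if" is clear. Let $P^M$ be $G$-invariant. If $P(\bar x)$, $\neg P(\bar y)$ and $\mathrm{tp}(\bar x)=\mathrm{tp}(\bar y)$ held in $M$, then $\bar x,\bar y$ would be $G$-conjugate, contrary to invariance. So the set
$$\{P(\bar x),\neg P(\bar y)\}\cup\{\psi(\bar x)\leftrightarrow\psi(\bar y):\psi\text{ an }\mathcal R\text{-formula}\}$$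
is not realized, hence by saturation of $(M,<)$ not finitely satisfiable. This gives $\psi_1,\dots,\psi_m$ such that two tuples that agree on all $\psi_j$ agree on $P^M$. So $P^M$ is defined by a Boolean combination of the $\psi_j$. By $M\equiv\mathbb Z$ the same formula defines $P$ in $\mathbb Z$, so $P\in\mathcal R$.

If $\mathcal R\subseteq\mathcal R'$, clearly $G(\mathcal R')\le G(\mathcal R)$. Conversely, if $G(\mathcal R')\le G(\mathcal R)$ and $P\in\mathcal R$, then $P^M$ is $G(\mathcal R')$-invariant, so $P\in\mathcal R'$. Finally, $G(\text{space of }P)=\mathrm{Aut}(M,P^M)$, since definitions from $P$ carry over to $M$; so equal groups give equal spaces. $\square$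

From now on we write $P$ for $P^M$. The task is to determine the possible groups $G$.

## 5. Algebraic closure stays inside chains

**Definition (acl).** For finite $X\subset M$ let $\mathrm{acl}(X)$ be the set of all $y$ that satisfy an $\mathcal R$-formula over $X$ with finitely many solutions in $M$. Write $G_X$ for the pointwise stabilizer of $X$ in $G$.

*Example.* For the space of $+n$, $\mathrm{acl}(x)=x+n\mathbb Z$. Each $x+nk$ is definable from $x$. If $y\notin x+n\mathbb Z$, then translating only $y+n\mathbb Z$ by multiples of $n$ preserves $+n$ and fixes $x$, so any formula over $x$ satisfied by $y$ has infinitely many solutions.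

Translating a chain that does not meet $X$ is in $\mathrm{Aut}(M,<)_X\le G_X$, so a point in such a chain has an infinite $G_X$-orbit and is not in $\mathrm{acl}(X)$. Thus *$\mathrm{acl}(X)$ is contained in the union of the chains meeting $X$*, and $\mathrm{acl}(\emptyset)=\emptyset$. Clearly $\mathrm{acl}$ is monotone and $\mathrm{acl}(gX)=g\,\mathrm{acl}(X)$ for $g\in G$. It is transitive: if $y_1,\dots,y_k\in\mathrm{acl}(X)$ via $\psi_1,\dots,\psi_k$ and $z$ satisfies $\varphi(z,\bar y)$ over $X$ with exactly $N$ solutions, then $\exists\bar v\,\big(\bigwedge\psi_i(v_i)\wedge\varphi(z,\bar v)\wedge\exists^{\le N}z'\,\varphi(z',\bar v)\big)$ has finitely many solutions, so $z\in\mathrm{acl}(X)$.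

**Lemma 5 (spread extension).** Let $\mathrm{tp}(X)=\mathrm{tp}(X')$ (finite tuples), $y\notin\mathrm{acl}(X)$, $W\subset M$ finite. Then there is $y'$ outside all chains meeting $X'\cup W$ with $\mathrm{tp}(X,y)=\mathrm{tp}(X',y')$.

*Proof.* Every $\varphi(X,\cdot)\in\mathrm{tp}(y/X)$ has infinitely many solutions; hence so has $\varphi(X',\cdot)$, as $X,X'$ are $G$-conjugate. By (F2) it has solutions outside any finitely many chains. So the set
$$\{\varphi(X',v):\varphi(X,\cdot)\in\mathrm{tp}(y/X)\}\cup\{|v-w|>N:w\in X'\cup W,\ N\in\mathbb N\}$$
is finitely satisfiable. By (F3) it is realized, and any realization $y'$ is as required. $\square$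

Consequently *$y\in\mathrm{acl}(X)$ iff the $G_X$-orbit of $y$ is finite.* "Only if" is clear. If $y\notin\mathrm{acl}(X)$ and the orbit $W$ were finite, Lemma 5 with $X'=X$ would give $y'\notin W$ with $\mathrm{tp}(X,y')=\mathrm{tp}(X,y)$; then $y'$ is in the $G_X$-orbit, a contradiction.

**Lemma 6 (exchange).** If $y\in\mathrm{acl}(X\cup\{z\})\setminus\mathrm{acl}(X)$, then $z\in\mathrm{acl}(X\cup\{y\})$.

*Proof.* Suppose not. By Lemma 5 there is $y'$ outside the chains of $X$ with $\mathrm{tp}(X,y')=\mathrm{tp}(X,y)$, and then, as $z\notin\mathrm{acl}(X\cup\{y\})$, some $z'$ outside the chains of $X\cup\{y'\}$ with $\mathrm{tp}(X,y',z')=\mathrm{tp}(X,y,z)$. Then $y'\in\mathrm{acl}(X\cup\{z'\})$, although $y'$ is in no chain meeting $X\cup\{z'\}$. Contradiction. $\square$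

## 6. The coarse group on $\mathbb Q$ and the two cases

To bring in Theorem F, we need a closed group on $\mathbb Q$, the set of chains. We do not know that $G$ maps chains to chains (in general it does not), so we define the group through types.

**Definition (coarse group).** Let $H$ be the set of $h\in\mathrm{Sym}(\mathbb Q)$ with $\mathrm{tp}((q_1,0),\dots,(q_k,0))=\mathrm{tp}((hq_1,0),\dots,(hq_k,0))$ for all $k$ and all distinct $q_1,\dots,q_k$.

$H$ is a closed group, since its defining condition concerns finite tuples, and $H\ge\mathrm{Aut}(\mathbb Q,<)$ by (F1).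

*Example.* For any $h\in\mathrm{Sym}(\mathbb Q)$ the map $(q,k)\mapsto(hq,k)$ preserves $+1$; so $H=\mathrm{Sym}(\mathbb Q)$ for the space of $+1$. For the space of $C$ we have $H=\mathrm{Aut}(\mathbb Q,C)$: elements of $H$ preserve $C$ because $C$ on spread tuples is read off the chains. Conversely, if $h$ preserves $C$ on $\mathbb Q$, then $(q,k)\mapsto(hq,k)$ preserves $C$ on $M$: this is clear on spread triples and inside a chain, and for $x\sim y\not\sim z$ with $x\neq y$ we have $C(x,y,z)\Leftrightarrow x<y$. This covers all triples, because $C(a,b,c)\Leftrightarrow C(b,c,a)$.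

**Lemma 7.** If $\bar q,\bar q'$ are tuples of distinct rationals with $\mathrm{tp}((q_i,0))_i=\mathrm{tp}((q'_i,0))_i$, then $h\bar q=\bar q'$ for some $h\in H$.

*Proof.* Back and forth. Given a further $q$, the point $(q,0)$ is in no chain of the $(q_i,0)$, hence not in their $\mathrm{acl}$. Lemma 5 gives $(q',k)$ with $q'\ne q'_i$ for all $i$ such that the extended tuples have equal types; translating the chain of $q'$ alone, we may take $k=0$. The backward step is symmetric. In the limit we get a bijection in $H$. $\square$

For $X\in\{<,B,C\}$ we have $\mathrm{Aut}(\mathbb Q,X)\le\mathrm{Aut}(\mathbb Q,S)$: $S$ is defined from $B$, hence from $<$, and from $C$ by (1) below. So Theorem F leaves two cases.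

* **Case I:** $H\le\mathrm{Aut}(\mathbb Q,S)$.
* **Case II:** $H=\mathrm{Sym}(\mathbb Q)$. Since every spread tuple can be moved by chain translations to one of the form $((q_i,0))_i$, this means that for each $k$ all spread $k$-tuples have the same $\mathcal R$-type.

## 7. Case I: separation on far points forces $S\in\mathcal R$

### 7.1 Cyclic signs and cuts

For distinct $a,b,c$ let $\gamma(a,b,c)=+1$ if $C(a,b,c)$ and $-1$ otherwise. For $p<q<r$ the relation $C$ holds exactly for the three even permutations of $(p,q,r)$, so $\gamma$ is alternating. For distinct points of any linear order,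
$$S(a,b,c,d)\iff\gamma(a,b,c)\neq\gamma(a,b,d).\tag{1}$$
Indeed, if $a<b$, then $C(a,b,z)$ means $b<z$ or $z<a$, so $\gamma(a,b,z)=-1$ iff $B(a,z,b)$. If $a>b$, then $C(a,b,z)$ means $b<z<a$, so $\gamma(a,b,z)=+1$ iff $B(a,z,b)$. In both cases the two signs differ iff exactly one of $c,d$ is between $a$ and $b$.

**Preserving $S$ means preserving or reversing $C$.** For a permutation $h$ the number $\gamma(ha,hb,hc)\,\gamma(a,b,c)$ depends only on the set $\{a,b,c\}$, since $\gamma$ is alternating. If $h$ preserves $S$, then by (1) this number is the same for $\{a,b,c\}$ and $\{a,b,d\}$. Any two triples are joined by a sequence of triples in which consecutive ones share two points. So $h$ either preserves all signs (preserves $C$) or reverses all of them (reverses $C$). Conversely, by (1), permutations that preserve or reverse $C$ preserve $S$; and (1) defines $S$ from $C$.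

**Cutting at $a$.** For $u,v\ne a$ let $u<_av$ mean $C(a,u,v)$, that is, $a<u<v$ or $u<v<a$ or $v<a<u$. This is a linear order: first the points above $a$ in their order, then the points below $a$ in their order. Since $\gamma(x,a,b)=\gamma(a,b,x)$ is $+1$ iff $b<_ax$, (1) gives for distinct $x,a,b,z$
$$S(x,a,b,z)\iff\text{exactly one of }b,z\text{ is}<_ax.\tag{2}$$
Two remarks for use in $M$. If $x\sim z$ and $a\not\sim x$, the chain of $x$ lies on one side of $a$, so $x<_az\Leftrightarrow x<z$. And on the chains other than that of $a$, the order $<_a$ is well defined, dense and without endpoints (two such orders put one after the other).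

### 7.2 A formula that agrees with $S$ at large distances

*Purpose: turn the information about $H$ into an actual member of $\mathcal R$.* By Lemma 7 and $H\le\mathrm{Aut}(\mathbb Q,S)$, a spread quadruple satisfying $S$ and a spread quadruple not satisfying $S$ have different $\mathcal R$-types: translate the chains so that all second coordinates are $0$; equal types would give $h\in H$ carrying one tuple of chains to the other. By (F1) there are at most $24$ types of spread quadruples. So finitely many $\mathcal R$-formulas separate the types with $S$ from those without, and a Boolean combination of them is an $\mathcal R$-formula $\sigma$ with $\sigma\Leftrightarrow S$ on spread quadruples. The set consisting of $\neg(\sigma\leftrightarrow S)(\bar x)$ and all $|x_i-x_j|>N$ $(i\neq j$, $N\in\mathbb N)$ is not realized. By saturation there is $N$ such that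
$$\sigma\iff S\quad\text{on quadruples of }M\text{ with all mutual distances}>N.\tag{3}$$
At small distances $\sigma$ may be quite wrong, and we know nothing about it there. All that follows must tolerate finite errors. A way of counting that does so is the index.

**Definition (index).** For sets $A,A'$ with $A\triangle A'$ finite put $i(A,A')=|A\setminus A'|-|A'\setminus A|$.

*Example.* $i(\mathbb Z_{\ge0},\mathbb Z_{\ge3})=3$ and $i(\mathbb Z_{\ge3},\mathbb Z_{\geq 0})=-3$.

As $i(A,A')$ is the sum of $1_A-1_{A'}$, we have $i(A,A'')=i(A,A')+i(A',A'')$ and $i(A',A)=-i(A,A')$; and $i$ is invariant under bijections. *If $P\subseteq\mathbb Z$ differs from $Q=\mathbb Z_{\ge0}$ by a finite set, then $i(P,P+k)=k$*, since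
$$i(P,P+k)=i(P,Q)+i(Q,Q+k)+i(Q+k,P+k)=i(P,Q)+k+i(Q,P)=k.$$
*If $P$ differs from $\mathbb Z_{\le0}$ by a finite set, then $i(P,P+k)=-k$*: apply $z\mapsto-z$.

### 7.3 How $\sigma$ sees chains and distances

For spread $x,a,b$ let $I(x,a,b)=\{z\in M:\sigma(x,a,b,z)\}$.

**Step (a).** *Purpose: moving $x$ inside its chain changes $I$ finitely, and the index of the change is the signed displacement.* Let $x\sim y$ with $x,a,b$ spread. For $z\not\sim x$, translating the chain of $x$ alone carries $(x,a,b,z)$ to $(y,a,b,z)$; so $I(x,a,b)$ and $I(y,a,b)$ agree outside the chain of $x$. Put $P_x=I(x,a,b)\cap(x+\mathbb Z)$. For $z\sim x$, $z\ne x$, we apply (2) and $z<_ax\Leftrightarrow z<x$. If $C(x,a,b)$, then $b<_ax$, so $S(x,a,b,z)\Leftrightarrow z>x$. If not $C(x,a,b)$, then $x<_ab$, so $S(x,a,b,z)\Leftrightarrow z<x$. By (3), $P_x$ differs by a finite set from $\{z\sim x:z>x\}$ or $\{z\sim x:z<x\}$ respectively. Moreover $P_y=P_x+(y-x)$: translate this chain only. Hence $I(x,a,b)\triangle I(y,a,b)=P_x\triangle P_y$ is finite, and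
$$i\big(I(x,a,b),I(y,a,b)\big)=\gamma(x,a,b)\,(y-x).\tag{4}$$

**Step (b).** *Purpose: moving $x$ to another chain changes $I$ infinitely.* Let $x,y,a,b$ be spread. On chains other than those of $x,y,a,b$ we have $\sigma\Leftrightarrow S$, so by (2) the set $I(x,a,b)$ is there $\{z:z>_ax\}$ if $b<_ax$, and $\{z:z<_ax\}$ if $x<_ab$; likewise for $y$. Say $x<_ay$. If $b<_ax$ or $y<_ab$, the two sets differ on all chains strictly between $x$ and $y$ for $<_a$. If $x<_ab<_ay$, the sets are $\{z<_ax\}$ and $\{z>_ay\}$, which are disjoint and each contain infinitely many chains. So $I(x,a,b)\triangle I(y,a,b)$ is infinite. The case $y<_ax$ is the same with $x,y$ exchanged.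

**Step (c): $\sim$ is $G$-invariant.** *Purpose: although $\sim$ is not definable, (a) and (b) characterize it in terms of finiteness.* Let $g\in G$ and $x\sim y$. Choose $a,b$ with $x,a,b$ spread. Since $a\notin\mathrm{acl}(x,y)$ and $b\notin\mathrm{acl}(x,y,a)$, Lemma 5, used twice, gives $a',b'$ in two different chains, neither containing $gx$ or $gy$, with $\mathrm{tp}(x,y,a,b)=\mathrm{tp}(gx,gy,a',b')$. Let $g_1\in G$ carry the first tuple to the second. Then $g_1$ maps $I(x,a,b)\triangle I(y,a,b)$, which is finite by (a), onto $I(gx,a',b')\triangle I(gy,a',b')$. If $gx\not\sim gy$, then $gx,gy,a',b'$ would be spread, contrary to (b). So $gx\sim gy$. The same for $g^{-1}$ shows that $x\sim y\Leftrightarrow gx\sim gy$.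

**Step (d): $G\le U$.** *Purpose: bound $G$ from above.* By (c), each $g\in G$ induces $\bar g\in\mathrm{Sym}(\mathbb Q)$. As $g$ preserves $\sigma$ and maps spread quadruples to spread quadruples, $\bar g\in\mathrm{Aut}(\mathbb Q,S)$. So $\bar g$ preserves all signs $\gamma$ or reverses all. For $x\sim y$ choose $a,b$ with $x,a,b$ spread; then $gx,ga,gb$ are spread and $gx\sim gy$. Since $g$ maps $I(x,a,b)$ to $I(gx,ga,gb)$ and $I(y,a,b)$ to $I(gy,ga,gb)$, (4) gives
$$\gamma(gx,ga,gb)\,(gy-gx)=\gamma(x,a,b)\,(y-x).$$
So $gy-gx=y-x$ for all $x\sim y$ if $\bar g$ preserves $C$, and $gy-gx=x-y$ for all $x\sim y$ if $\bar g$ reverses $C$. Let $U$ be the group of all permutations $g$ of $M$ that respect $\sim$ and are of one of two kinds: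

* *first kind:* $\bar g$ preserves $C$ on $\mathbb Q$ and $gy-gx=y-x$ whenever $x\sim y$;
* *second kind:* $\bar g$ reverses $C$ on $\mathbb Q$ and $gy-gx=x-y$ whenever $x\sim y$.

We have shown $G\le U$.

**Step (e): $S\in\mathcal R$, and $\mathrm{Aut}(M,S)=U$.** *Purpose: recognize $U$.* Elements of the first kind preserve $C$ on $M$, by the argument in the example of Section 6: spread triples are governed by $\bar g$, triples in one chain by translations, and for $x\sim y\not\sim z$ the relation $C(x,y,z)$ says $x<y$. Let $\rho:(q,k)\mapsto(-q,-k)$, an order-reversing permutation; it preserves $B$ and $S$ and reverses $C$. An element of the second kind composed with $\rho$ is of the first kind. Hence all elements of $U$ preserve $S$, that is, $U\le\mathrm{Aut}(M,S)$. So $G\le\mathrm{Aut}(M,S)$, and $S\in\mathcal R$ by Lemma 4.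

The space of $S$ is itself in Case I, since $S$ is not constant on spread quadruples. Applying $G\le U$ to it gives $\mathrm{Aut}(M,S)\le U$. So $\mathrm{Aut}(M,S)=U$.

### 7.4 Identification of $G$

**Step (f): $G$ is determined by its image on $\mathbb Q$.** *Purpose: reduce to Theorem F once more.* The map $g\mapsto\bar g$ from $U$ to $\mathrm{Aut}(\mathbb Q,S)$ has as kernel the group $T$ of independent translations of chains: if $\bar g$ is the identity, it preserves $C$, so $g$ is of the first kind. And $T\le\mathrm{Aut}(M,<)\le G$. So $G$ is the full preimage in $U$ of $\bar G=\{\bar g:g\in G\}$. As $(q,k)\mapsto(hq,k)$ is in $\mathrm{Aut}(M,<)$ for $h\in\mathrm{Aut}(\mathbb Q,<)$, we have $\bar G\ge\mathrm{Aut}(\mathbb Q,<)$.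

**Step (g): $\bar G$ is closed.** *Purpose: meet the hypothesis of Theorem F.* For $h\in\mathrm{Aut}(\mathbb Q,S)$ let $\tilde h\in U$ be the lift $(q,k)\mapsto(hq,\pm k)$, with sign $+$ iff $h$ preserves $C$. Let $h$ be in the closure of $\bar G$. Then $h\in\mathrm{Aut}(\mathbb Q,S)$, as this group is closed. Given a finite $X\subset M$, let $F\subset\mathbb Q$ be a finite set of at least three chains that includes those of $X$, and let $g\in G$ with $\bar g=h$ on $F$. A triple in $F$ decides the kind, so $g$ and $\tilde h$ are of the same kind. Hence $\tilde h^{-1}g$ maps each chain in $F$ to itself by a translation. Let $t\in T$ undo these translations; then $gt=\tilde h$ on $X$, and $gt\in G$. As $G$ is closed, $\tilde h\in G$, so $h\in\bar G$.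

**Step (h): $G=\mathrm{Aut}(M,X)$.** *Purpose: conclude.* By Theorem F, $\bar G=\mathrm{Aut}(\mathbb Q,X)$ for some $X\in\{<,B,C,S\}$; $\mathrm{Sym}(\mathbb Q)$ is excluded because $\bar G\le\mathrm{Aut}(\mathbb Q,S)$. We claim that for each such $X$, $\mathrm{Aut}(M,X)$ is the preimage of $\mathrm{Aut}(\mathbb Q,X)$ in $U$. First, $\mathrm{Aut}(M,X)\le\mathrm{Aut}(M,S)=U$, since $X$ defines $S$. Next:

* $\mathrm{Aut}(M,X)$ contains $T$;
* its elements induce elements of $\mathrm{Aut}(\mathbb Q,X)$: look at spread tuples;
* every $h\in\mathrm{Aut}(\mathbb Q,X)$ has its lift $\tilde h$ in $\mathrm{Aut}(M,X)$. For $X=S$ this is $U=\mathrm{Aut}(M,S)$. For $X=C$ the lift is of the first kind, so it preserves $C$. For $X={<}$, $h$ is increasing, preserves $C$, and $\tilde h$ is increasing. For $X=B$, $h$ is increasing or decreasing: for $a<b<c$ the images of $a,b,c$ are in increasing or in decreasing order, so the three pairs from $\{a,b,c\}$ are all preserved or all reversed, and any two pairs are connected through such triples. If $h$ is decreasing, it reverses $C$ and $\tilde h:(q,k)\mapsto(hq,-k)$ is decreasing. In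 both cases $\tilde h$ preserves $B$.

So $\mathrm{Aut}(M,X)$ contains the kernel $T$ and maps onto $\mathrm{Aut}(\mathbb Q,X)$; the claim follows. Since $G$ is the preimage of the same group, $G=\mathrm{Aut}(M,X)$, and by Lemma 4 $\mathcal R$ is the space of $X$. This settles Case I.

## 8. Case II: when far points are indistinguishable

Now for each $k$ all spread $k$-tuples have one and the same type.

### 8.1 Algebraic closure is a congruence mod $n$

**Step 1.** *Purpose: compute $\mathrm{acl}$ of a point.* The group $\mathrm{Aut}(M,<)$ acts transitively on $M$ and preserves differences within chains, and $\mathrm{acl}(x)$ lies in the chain of $x$. So $\mathrm{acl}(x)=x+A$ with $A\subseteq\mathbb Z$ independent of $x$. We have $0\in A$, and $A$ is closed under addition by transitivity of $\mathrm{acl}$. Let $k\in A$. The $G_x$-orbit of $x+k$ is finite and contained in $\mathrm{acl}(x)$; write it as $x+F$ with $F\subset\mathbb Z$ finite. For $g\in G$ choose $\alpha\in\mathrm{Aut}(M,<)$ with $\alpha x=gx$. Then $\alpha^{-1}g\in G_x$, so $g(x+k)\in\alpha(x+F)=gx+F$. Thus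
$$\text{the }G\text{-orbit of }(x,x+k)\text{ is }\{(u,v):u\sim v,\ v-u\in F\}.\tag{5}$$
("$\supseteq$": the pairs $(x,x+f)$ are in the orbit, and $\mathrm{Aut}(M,<)$ moves $x$ anywhere.) So the $G_{x+k}$-orbit of $x$ is $x+k-F$, which is finite; hence $x\in\mathrm{acl}(x+k)$ and $-k\in A$. So $A$ is a subgroup, $A=n\mathbb Z$ for some $n\ge0$.

**Step 2.** *Purpose: compute all $\mathrm{acl}$ and find the orbits of $G$ on tuples.*

(i) *If $x_i\notin\mathrm{acl}(x_1,\dots,x_{i-1})$ for all $i\le k$, then $\mathrm{tp}(\bar x)$ is the type of spread $k$-tuples.* Induct on $k$. If $(x_1,\dots,x_{k-1})$ has the type of a spread tuple $(u_1,\dots,u_{k-1})$, then Lemma 5 gives $u_k$ outside the chains of the $u_i$ with $\mathrm{tp}(\bar x)=\mathrm{tp}(u_1,\dots,u_k)$, and $(u_1,\dots,u_k)$ is spread.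

(ii) *$\mathrm{acl}(X)=\bigcup_{x\in X}\mathrm{acl}(x)$.* Let $y\in\mathrm{acl}(X)$ and let $X'=\{x_1,\dots,x_k\}\subseteq X$ be minimal with $y\in\mathrm{acl}(X')$. Since $\mathrm{acl}(\emptyset)=\emptyset$, $k\ge1$. Suppose $k\ge2$. By minimality and transitivity, $x_i\notin\mathrm{acl}(X'\setminus\{x_i\})$ for each $i$. By (i) and homogeneity there are spread $u_1,\dots,u_k$ and $w$ with $\mathrm{tp}(\bar u,w)=\mathrm{tp}(\bar x,y)$. Now $w\in\mathrm{acl}(\bar u)$, so $w\sim u_j$ for some $j$. Let $i\ne j$. Since $w\in\mathrm{acl}(\bar u)\setminus\mathrm{acl}(\bar u\setminus u_i)$, exchange (Lemma 6) gives $u_i\in\mathrm{acl}\big((\bar u\setminus u_i)\cup\{w\}\big)$. This set lies in the chains of $\bar u\setminus u_i$, because $w\sim u_j$ and $j\neq i$. But $u_i$ lies in none of them. Contradiction; so $k=1$.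

Let $x\approx y$ mean $y\in x+n\mathbb Z$, equivalently $y\in\mathrm{acl}(x)$. This equivalence relation is $G$-invariant. *Class* means $\approx$-class. Call a tuple *independent* if its entries are in distinct classes. (*Example:* for $n=2$, the pair $((0,0),(0,1))$ is independent though not spread.) By (ii), an independent tuple satisfies the hypothesis of (i), so by homogeneity
$$G\text{ is transitive on independent }k\text{-tuples, for every }k.\tag{6}$$

If $n=0$, classes are points, so $G$ is closed and transitive on $k$-tuples of distinct elements for all $k$. Then $G=\mathrm{Sym}(M)=\mathrm{Aut}(M,=)$, and $\mathcal R$ is the space of $=$ by Lemma 4. **From now on $n\ge1$.**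

### 8.2 The action on one class

**Step 3.** *Purpose: show that $G$ acts on a class only by translations and reflections. Precisely: for $g\in G$ and a class $e$ there is $\varepsilon_g(e)\in\{\pm1\}$ with*
$$g(x+nk)=g(x)+n\,\varepsilon_g(e)\,k\qquad\text{for all }x\in e,\ k\in\mathbb Z.$$

Composing $g$ with an element of $\mathrm{Aut}(M,<)$ that maps $ge$ to $e$ and preserves differences, we may assume $ge=e$. Fix $x_0\in e$ and identify $x_0+nk$ with $k$, so $e=\mathbb Z$. Let $L$ be the group of permutations of $e=\mathbb Z$ induced by the setwise stabilizer of $e$ in $G$. It contains $t:k\mapsto k+1$. By (5) with $k=n$ there, the $G$-orbit of $(x,x+n)$ is $\{(u,v):v-u\in nF\}$ for a finite $F\subset\mathbb Z$ (the orbit lies in $\mathrm{acl}(x)=x+n\mathbb Z$, so differences are multiples of $n$). So $h(k+1)-h(k)\in F$ for all $h\in L$. With $b=\max_{f\in F}|f|$, every $h\in L$ satisfies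
$$|h(j)-h(k)|\le b\,|j-k|,\tag{7}$$
and the same holds for $h^{-1}\in L$, with the same $b$.

A single bijection with bounded steps need not be a translation or reflection. Let $h$ exchange $2j$ and $2j+1$ for all $j$. Its steps are bounded. But $v=t^{-1}h$ fixes all even numbers and moves odd numbers by $-2$, so $v^m(1)-v^m(0)=1-2m$, and no $b$ works for all powers. The proof uses this: the bound is uniform over a group.

*Ends.* Let $h\in L$. As $h$ is injective, $|h(k)|\to\infty$ as $k\to+\infty$, and once $|h(k)|>b$ for good, steps of size at most $b$ cannot change the sign. So $h(k)$ tends to $+\infty$ or to $-\infty$ as $k\to+\infty$, and likewise as $k\to-\infty$. The two limits are different, since otherwise $h$ would be bounded below or above and not surjective. Let $L^+\ni t$ be the set of $h\in L$ with $h(k)\to+\infty$ as $k\to+\infty$. It is the kernel of the homomorphism $L\to\{\pm1\}$ that records whether $h$ keeps or exchanges the two ends, so it is a normal subgroup.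

*The shift homomorphism.* For $h\in L^+$ and $P=[p,\infty)$, the set $hP$ is bounded below and its complement is bounded above, so $P\triangle hP$ is finite. Put $s(h)=i(P,hP)$. This is independent of $p$: for $P'=[p',\infty)$,
$$i(P',hP')=i(P',P)+i(P,hP)+i(hP,hP')=i(P',P)+i(P,hP)+i(P,P')=i(P,hP).$$
It is a homomorphism $L^+\to\mathbb Z$, since $i(P,hh'P)=i(P,hP)+i(hP,hh'P)=s(h)+s(h')$. And $s(t)=1$.

*If $v\in L^+$ fixes some $k$, then $|s(v)|\le b^2+1$.* Take $P=[k,\infty)$. Let $v(j)\in vP\setminus P$, that is, $j\ge k$ and $v(j)<k$. As $v(j')\to+\infty$ with steps at most $b$, the first $j'>j$ with $v(j')\ge k$ has $v(j')\in[k,k+b]$. By (7) for $v^{-1}$, $j'-k\le b\,|v(j')-v(k)|\le b^2$, since $v(k)=k$. So $k\le j\le k+b^2$, and $|vP\setminus P|\le b^2+1$. Applied to $v^{-1}$ this gives $|P\setminus vP|=|v^{-1}P\setminus P|\le b^2+1$. The claim follows.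

All powers $v^m$ lie in $L^+$ and fix $k$, so $|m\,s(v)|=|s(v^m)|\le b^2+1$ for all $m$. Hence *$s(v)=0$ whenever $v\in L^+$ has a fixed point*.

*Conclusion of Step 3.* For $h\in L^+$ and any $k$, the element $t^{\,k-h(k)}h\in L^+$ fixes $k$, so $k-h(k)+s(h)=0$. Thus $h(k)=k+s(h)$ for all $k$, and $L^+=\langle t\rangle$. If $h\in L\setminus L^+$, then conjugation by $h$ is an automorphism of $L^+=\langle t\rangle$, so $hth^{-1}=t^{\pm1}$. The sign $+$ would give $h(k+1)=h(k)+1$, making $h$ a translation, which keeps the ends. So $hth^{-1}=t^{-1}$, that is, $h(k+1)=h(k)-1$ for all $k$. This proves Step 3.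

### 8.3 The three candidate groups

Clearly
$$\varepsilon_{gh}(e)=\varepsilon_g(he)\,\varepsilon_h(e),\qquad\varepsilon_\alpha\equiv1\ \text{ for }\alpha\in\mathrm{Aut}(M,<).$$
Let $W_n$ be the group of all permutations of $M$ that permute the classes and act between them as in Step 3, with arbitrary signs. Then $G\le W_n$, and
$$\mathrm{Aut}(M,D_n)=W_n,\quad\mathrm{Aut}(M,E_n)=\{g\in W_n:\varepsilon_g\text{ constant}\},\quad\mathrm{Aut}(M,+n)=\{g\in W_n:\varepsilon_g\equiv1\}.\tag{8}$$
Indeed, the graph $D_n$ has the classes as components, each a two-way infinite path, and the automorphisms of such a path are the maps $k\mapsto\pm k+c$. Since $E_n(a,b,a,b)\Leftrightarrow D_n(a,b)$ and $+n$ defines $D_n$, the other two groups are contained in $W_n$. An element $g\in W_n$ turns a difference $\pm n$ inside the class $e$ into $\pm\varepsilon_g(e)n$, so it preserves $E_n$ iff $\varepsilon_g$ is the same on any two classes, and it preserves $+n$ iff $\varepsilon_g\equiv1$.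

*Example.* Reflecting a single class and fixing all other points preserves $D_n$ but not $E_n$.

It remains to find out which patterns of signs occur in $G$.

### 8.4 Sign vectors

**Step 4.** *Purpose: show that signs are eventually free, tied together, or trivial.* For an independent $r$-tuple $\bar x$, $x_i\in e_i$, put
$$V_r=\{(\varepsilon_g(e_i))_{i\le r}:g\in G_{\bar x}\}\le\{\pm1\}^r .$$
This is a subgroup, because elements of $G_{\bar x}$ fix the classes $e_i$. For $h\in G_{\bar x}$ and $g\in G$,
$$\varepsilon_{ghg^{-1}}(ge_i)=\varepsilon_g(he_i)\,\varepsilon_h(e_i)\,\varepsilon_{g^{-1}}(ge_i)=\varepsilon_g(e_i)\,\varepsilon_h(e_i)\,\varepsilon_g(e_i)=\varepsilon_h(e_i).$$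
So by (6) $V_r$ does not depend on $\bar x$, and in particular it is invariant under permutations of coordinates. Projection to any $r$ coordinates maps $V_{r+1}$ into $V_r$, since $G_{\bar xy}\le G_{\bar x}$.

Write $\mathbf 1=(1,\dots,1)$. Suppose $V_r\not\subseteq\{\pm\mathbf1\}$; take $v\in V_r$ with $v_i\ne v_j$. Multiplying $v$ by its image under the transposition $(i\,j)$ gives the vector with $-1$ exactly at $i,j$. By permutation invariance $V_r$ contains all vectors with exactly two entries $-1$, hence all vectors with an even number of $-1$'s. These project onto all of $\{\pm1\}^{r-1}$, so $V_{r-1}=\{\pm1\}^{r-1}$ is full.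

Therefore one of the following holds:

* (A) $V_r=\{\pm1\}^r$ for all $r$;
* (B) for some $r_0\ge3$, $V_r=\{\pm\mathbf1\}$ for all $r\ge r_0$;
* (C) for some $r_1\ge2$, $V_r=\{\mathbf1\}$ for all $r\ge r_1$.

Indeed, if $V_r\not\subseteq\{\pm\mathbf1\}$ for infinitely many $r$, then $V_{r-1}$ is full for infinitely many $r$; and if $V_s$ is full, so is $V_{s'}$ for $s'\le s$, by projection. This is (A). Otherwise $V_r\subseteq\{\pm\mathbf1\}$ for all large $r$. If one such $V_r$ is $\{\mathbf1\}$, so are all later ones, by projection to all sets of $r$ coordinates; this is (C). If none is, we have (B).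

In (B) and (C) we know the signs only for elements that fix many points. The next lemma removes that restriction.

**Lemma 8.** Let $\bar w=(w_1,\dots,w_p)$ be independent, and let $\chi:G_{\bar w}\to\{\pm1\}$ be a homomorphism which for some $l\ge1$ is trivial on $G_{\bar w\bar y}$ for every $l$-tuple $\bar y$ with $(\bar w,\bar y)$ independent. Then $\chi$ is trivial.

*Proof.* By (6), $G_{\bar w}$ is transitive on the set $Y$ of such $\bar y$. Fix $\bar y_0\in Y$ and put $\Phi(g\bar y_0)=\chi(g)$ for $g\in G_{\bar w}$. If $g\bar y_0=g'\bar y_0$, then $g^{-1}g'\in G_{\bar w\bar y_0}$, so $\chi(g)=\chi(g')$; thus $\Phi$ is well defined, and $\Phi(g\bar y)=\chi(g)\Phi(\bar y)$ for $g\in G_{\bar w}$, $\bar y\in Y$.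

By (6), all pairs $(\bar y,\bar y')$ with $(\bar w,\bar y,\bar y')$ independent are conjugate under $G_{\bar w}$, and $\Phi(g\bar y)\Phi(g\bar y')=\chi(g)^2\Phi(\bar y)\Phi(\bar y')=\Phi(\bar y)\Phi(\bar y')$. So $\Phi(\bar y)\Phi(\bar y')$ has a constant value $\delta$ on such pairs. For $(\bar w,\bar y,\bar y',\bar y'')$ independent, multiplying the three pairwise products gives $\delta^3=(\Phi(\bar y)\Phi(\bar y')\Phi(\bar y''))^2=1$, so $\delta=1$. For arbitrary $\bar y,\bar y'\in Y$ choose $\bar y''$ with $(\bar w,\bar y,\bar y'')$ and $(\bar w,\bar y',\bar y'')$ independent; there are infinitely many classes. Then $\Phi(\bar y)=\Phi(\bar y'')=\Phi(\bar y')$. So $\Phi$ is constant, and $\chi(g)=\Phi(g\bar y_0)\Phi(\bar y_0)=1$ for all $g$. $\square$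

### 8.5 Free signs give $D_n$, trivial signs give $+n$

**Step 5: in case (A), $G=W_n$.** *Purpose: approximate every $\tau\in W_n$ on a finite set.* Let $\tau\in W_n$ and let $X$ be a finite set contained in the union of distinct classes $e_1,\dots,e_r$; choose $x_i\in e_i$. The tuple $\tau\bar x$ is independent, so by (6) some $g\in G$ has $gx_i=\tau x_i$ for all $i$. By (A) some $h\in G_{\bar x}$ has $\varepsilon_h(e_i)=\varepsilon_g(e_i)\varepsilon_\tau(e_i)$. Then $ghx_i=\tau x_i$ and $\varepsilon_{gh}(e_i)=\varepsilon_g(e_i)\varepsilon_h(e_i)=\varepsilon_\tau(e_i)$, so $gh=\tau$ on each $e_i$, hence on $X$. As $G$ is closed, $\tau\in G$. So $G=W_n=\mathrm{Aut}(M,D_n)$.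

**Step 6: in case (C), $G=\mathrm{Aut}(M,+n)$.** *Purpose: show that all signs are $+1$, then approximate.* Let $x_1\in e_1$. Lemma 8 with $\bar w=(x_1)$, $\chi(g)=\varepsilon_g(e_1)$ and $l=r_1-1$ applies, because $V_{r_1}=\{\mathbf1\}$; it gives $\chi=1$ on $G_{x_1}$. For any $g\in G$ choose $\alpha\in\mathrm{Aut}(M,<)$ with $\alpha gx_1=x_1$. Then $\varepsilon_g(e_1)=\varepsilon_{\alpha g}(e_1)=1$. As $x_1$ was arbitrary, $\varepsilon_g\equiv1$, so $G\le\mathrm{Aut}(M,+n)$. Conversely, let $\tau\in\mathrm{Aut}(M,+n)$ and let $X$ be finite; choose $x_i$ and $g$ with $gx_i=\tau x_i$ as in Step 5. All signs are $+1$, so $g=\tau$ on $X$. Hence $\tau\in G$ and $G=\mathrm{Aut}(M,+n)$.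

### 8.6 Tied signs give $E_n$

Assume (B). Write $\delta_g(e,e')=\varepsilon_g(e)\,\varepsilon_g(e')$; it is symmetric in $e,e'$, and
$$\delta_{gh}(e,e')=\delta_g(he,he')\,\delta_h(e,e').\tag{9}$$
We want $\delta_g\equiv1$ for all $g\in G$. The trick of Step 6, to bring a point back by an order automorphism, now has to bring back two points, and $\mathrm{Aut}(M,<)$ can do that only if their order is right. This is the reason for the next three steps. For classes in different chains, $e<e'$ refers to the order of the chains.

**Step 7: order kept.** *Purpose: $\delta_g(e,e')=1$ if $e,e'$ lie in different chains, $ge,ge'$ lie in different chains, and $g$ keeps their order.* Let $x\in e$, $x'\in e'$. Lemma 8 with $\bar w=(x,x')$, $\chi(g)=\delta_g(e,e')$ and $l=r_0-2\ge1$ applies, because $V_{r_0}=\{\pm\mathbf1\}$. So $\delta_g(e,e')=1$ for $g\in G_{x,x'}$. For $g$ as described, (F1) gives $\alpha\in\mathrm{Aut}(M,<)$ with $\alpha gx=x$ and $\alpha gx'=x'$. So $\delta_g(e,e')=\delta_{\alpha g}(e,e')=1$.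

**Step 8: order reversed.** *Purpose: if $g$ reverses the order of such a pair, again $\delta_g(e,e')=1$.* We first show that $\delta_g(e,e')$ is then a constant $\kappa$. Let $g:(e,e')\to(f,f')$ and $g':(d,d')\to(k,k')$ be two such situations, all pairs in different chains. By symmetry of $\delta$ we may assume $e<e'$ and $d<d'$, so $f>f'$ and $k>k'$. By (F1) there are $\beta,\alpha\in\mathrm{Aut}(M,<)$ with $\beta:(e,e')\to(d,d')$ and $\alpha:(k,k')\to(f,f')$. Then $g^{-1}\alpha g'\beta$ maps $(e,e')$ to itself, so by Step 7 and (9)
$$1=\delta_{g^{-1}\alpha g'\beta}(e,e')=\delta_{g^{-1}}(f,f')\,\delta_{g'}(d,d')=\delta_g(e,e')\,\delta_{g'}(d,d').$$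
So the two values agree. To find $\kappa$, take classes $e_1<e_2<e_3$ in different chains and, by (6), $g\in G$ with $g:(e_1,e_2,e_3)\to(e_2,e_1,e_3)$. The pair $(e_1,e_2)$ is reversed, while $(e_1,e_3)\to(e_2,e_3)$ and $(e_2,e_3)\to(e_1,e_3)$ keep their order. Every sign occurs twice in the product of the three $\delta$'s, so
$$1=\delta_g(e_1,e_2)\,\delta_g(e_1,e_3)\,\delta_g(e_2,e_3)=\kappa\cdot1\cdot1 .$$
Thus $\kappa=1$, and $\delta_g(e,e')=1$ whenever $e,e'$ lie in different chains and so do $ge,ge'$.

**Step 9: arbitrary pairs.** *Purpose: conclude $G\le\mathrm{Aut}(M,E_n)$.* Let $g\in G$ and let $e,e'$ be distinct classes. Each chain contains only $n$ classes, so only finitely many classes $e''$ lie in the chains of $e,e'$ or have $ge''$ in the chains of $ge,ge'$. Choose $e''$ among the others. By Step 8, $\varepsilon_g(e)=\varepsilon_g(e'')=\varepsilon_g(e')$. So $\varepsilon_g$ is constant, and $G\le\mathrm{Aut}(M,E_n)$ by (8).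

**Step 10: the converse.** *Purpose: approximate every $\tau\in\mathrm{Aut}(M,E_n)$.* Let $X$ be finite; enlarge it so that it meets $r\ge r_0$ classes $e_1,\dots,e_r$ and no others, with representatives $x_i$. By (6) take $g\in G$ with $gx_i=\tau x_i$. If the constant signs of $g$ and $\tau$ differ, replace $g$ by $gh$ with $h\in G_{\bar x}$ of sign vector $-\mathbf1\in V_r$. Then $g=\tau$ on $X$. As $G$ is closed, $\tau\in G$. So $G=\mathrm{Aut}(M,E_n)$.

By Lemma 4, $\mathcal R$ is the space of $D_n$, $E_n$, $+n$ in cases (A), (B), (C) respectively.

**The dichotomy.** In Case I we found $S\in\mathcal R$. The spaces in Case II are contained in the space of $+1$. A map $(q,k)\mapsto(\pi q,k)$ with $\pi\in\mathrm{Sym}(\mathbb Q)$ preserves $+1$ but, for suitable $\pi$, not $S$; so by Lemma 4 the space of $+1$ does not contain $S$, and neither does any space in Case II. This proves the classification and the dichotomy of Theorem 2.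

## 9. Inclusions, joins and meets

By Lemma 4, $\mathcal R\subseteq\mathcal R'$ iff $G(\mathcal R')\le G(\mathcal R)$, and all groups are now explicit.

**The bottom.** The space of $=$ is contained in every space, and properly in each of the others, since $\mathrm{Sym}(M)$ preserves none of the other relations.

**$X_m\subseteq Y_n$ if $X\le Y$ and $n\mid m$.** Let $g\in W_n$. As $n\mid m$, each class mod $m$ lies in a class mod $n$, and $g(x+mk)=g(x)+m\varepsilon k$ with the sign $\varepsilon$ of that class. So $W_n\le W_m$, and constant or trivial signs mod $n$ give constant or trivial signs mod $m$. Hence $\mathrm{Aut}(M,Y_n)\le\mathrm{Aut}(M,X_m)$ by (8).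

**Only if.** Suppose $X_m\subseteq Y_n$.

* *$n\mid m$.* Suppose $n\nmid m$. Let $\tau\in\mathrm{Aut}(M,+n)$ translate the single class $x+n\mathbb Z$ by $2n$ and fix all else. As $x+m$ is not in this class, the images of $x$ and $x+m$ are $x+2n$ and $x+m$, with difference $m-2n$; and $|m-2n|\ne m$, since equality would force $m=n$. So $\tau$ does not preserve $D_m$, contradicting $D_m\subseteq X_m\subseteq Y_n\subseteq{+n}$.
* *$X\le Y$.* If $Y=D$ and $X\in\{E,+\}$, then $E_m\subseteq D_n$; but reflecting one class mod $n$ and fixing all else preserves $D_n$ and, since its signs on classes mod $m$ are not constant, not $E_m$. If $Y=E$ and $X={+}$: the map $\rho:(q,k)\mapsto(-q,-k)$ preserves $E_n$, as its signs are all $-1$, but not $+m$.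

In particular the $X_m$ are pairwise distinct.

**$X_m$ against $S,B,C,<$.** $\mathrm{Aut}(M,S)=U$ preserves $E_m$: elements of the first kind keep all differences within chains, and elements of the second kind negate all of them. So $D_m\subseteq E_m\subseteq S\subseteq B$. The map $\rho$ preserves $B$ and $S$ but not $+m$, so $+m\not\subseteq B$ and $+m\not\subseteq S$. $\mathrm{Aut}(M,C)$ consists of the elements of $U$ of the first kind: these preserve $C$, and those of the second kind reverse it on spread triples. They preserve $+m$; so $+m\subseteq C\subseteq{<}$, and therefore $X_m\subseteq C$ and $X_m\subseteq{<}$ always. No $X_m$ contains $S$, by the dichotomy; hence none contains $B$, $C$ or $<$.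

**$S,B,C,<$ among themselves.** $S\subseteq B,C\subseteq{<}$ was noted before. Let $h\in\mathrm{Sym}(\mathbb Q)$ map the rationals below $\sqrt2$ increasingly onto those above $\sqrt2$, and vice versa; such bijections exist because both sets are countable dense orders without endpoints. Then $h$ preserves $C$ and is not monotone, so its lift preserves $C$ but not $B$, and $B\not\subseteq C$. The map $\rho$ preserves $B$ but not $C$, so $C\not\subseteq B$. Thus $B,C$ are incomparable, and all inclusions in $S\subset B,C\subset{<}$ are strict: if $S$ equaled one of $B,C$, or $<$ equaled one of them, then $B$ and $C$ would be comparable.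

**Joins and meets.** Since the list of spaces is complete, joins and meets are least upper and greatest lower bounds in this poset.

* *Joins of $X_m,Y_n$.* The upper bounds of the form $Z_k$ are those with $Z\ge\max(X,Y)$ and $k\mid\gcd(m,n)$. The least is $\max(X,Y)_{\gcd(m,n)}$, and it lies in each of $S,B,C,<$ that contains both $X_m$ and $Y_n$. So it is the join.
* *Meets of $X_m,Y_n$.* The lower bounds are $=$ and the $Z_k$ with $Z\le\min(X,Y)$ and $\mathrm{lcm}(m,n)\mid k$; the greatest is $\min(X,Y)_{\mathrm{lcm}(m,n)}$.
* The common lower bounds of $B$ and $C$ are $S$, the $D_k$ and $E_k$, and $=$, all contained in $S$; so $B\wedge C=S$. Above $B$ there are only $B$ and $<$, above $C$ only $C$ and $<$; so $B\vee C={<}$.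
* Above $S$ there are $S,B,C,<$, and of these $C$ and $<$ contain $+m$; so $S\vee{+m}=C$. Above $B$ only $<$ contains $+m$; so $B\vee{+m}={<}$.
* The common lower bounds of $+m$ and $S$, and also of $+m$ and $B$, are $=$ and the $D_k,E_k$ with $m\mid k$, and the greatest is $E_m$; so $S\wedge{+m}=B\wedge{+m}=E_m$.

This completes the proof of Theorem 2. $\blacksquare$
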